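# Unfolding a generalized quadrangle: regular lines, symmetries, and $Q(5,s)$

## 1. The points far from $g$ as the image of a box

A (finite) **generalized quadrangle** (GQ) of order $(s,t)$ is an incidence structure $S=(P,B,\mathrm I)$ of points and lines such that each point is on $t+1$ lines, each line has $s+1$ points, two distinct points are on at most one common line, and for every point $x$ and line $L$ not on $x$ there is a unique pair $(y,M)\in P\times B$ with $x\,\mathrm I\,M\,\mathrm I\,y\,\mathrm I\,L$. In words, the last axiom says that a point off a line is collinear with exactly one point of that line. In particular there are no triangles: three distinct pairwise collinear points lie on one line. A GQ of order $s$ means a GQ of order $(s,s)$. Throughout, $s,t>1$.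

Here is the smallest one. The points are the $15$ pairs from $\{1,\dots,6\}$, and the lines are the $15$ partitions of $\{1,\dots,6\}$ into three pairs. Two points are collinear exactly when they are disjoint, and then the third pair of the line is forced. If $x=\{a,b\}$ is not one of the pairs of a line $\{U,V,W\}$, then $a$ and $b$ lie in two different pairs, and $x$ is disjoint from exactly the third one. So this is a GQ of order $2$.

Fix the point $g=12$ and look at the set $X$ of points *not* collinear with $g$. These are the eight pairs $1a$, $2b$ with $a,b\in\{3,4,5,6\}$, and $1a\sim 2b$ if and only if $a\ne b$. This is $K_{4,4}$ minus a perfect matching, that is, the graph of the ordinary cube. The three directions of the cube are visible: the lines on $g$ are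
$$L_0=\{12,34,56\},\qquad L_1=\{12,35,46\},\qquad L_2=\{12,36,45\},$$
and every point of $X$ is on exactly one line meeting each $L_i$. From $13$ the three lines $\{13,24,56\}$, $\{13,25,46\}$, $\{13,26,45\}$ lead in directions $0,1,2$ to $24$, $25$, $26$. In general, a step in direction $0,1,2$ applies the permutation $(12)(34)(56)$, $(12)(35)(46)$, $(12)(36)(45)$ of the symbols, and these commute. So $X$ is a box $A_0\times A_1\times A_2$ with sides $A_0=\{13,24\}$, $A_1=\{13,25\}$, $A_2=\{13,26\}$.

The object of this lecture is the general form of this box. Let $g$ be a point of a GQ, $L_0,\dots,L_t$ the lines on $g$, and $X$ the set of points not collinear with $g$. Choose $x_0\in X$, let $A_i$ be the set of the $s$ points of $X$ on the line through $x_0$ that meets $L_i$, and put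
$$V=A_0\times A_1\times\dots\times A_t .$$
Under a condition on the lines through $g$ (regularity, defined below) we shall build a surjection $f:V\to X$ that carries every coordinate line of the box bijectively onto the $X$-part of a line meeting $L_i$. In general $V$ is larger than $X$, so $f$ folds the box up. The fibres of $f$ turn out to be the orbits of a group $\Omega$ of coordinatewise permutations that acts semiregularly on $V$. Hence $|\Omega|$ divides $s^{t+1}$. If $s$ is a power of a prime $p$, then $\Omega$ is a $p$-group. Nontrivial $p$-groups have nontrivial centers, and a central element gives a collineation of the quadrangle.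

What is this for? Let $Q(4,q)$ be the GQ of order $q$ of points and lines of a nonsingular quadric in $\mathrm{PG}(4,q)$, and $Q(5,q)$ the GQ of order $(q,q^2)$ of points and lines of a nonsingular elliptic quadric in $\mathrm{PG}(5,q)$. The following conjecture is stated in "Automorphisms And Combinatorics Of" (https://biblio.ugent.be/publication/522069/file/1874232.pdf):

*Let $S$ be a GQ of order $(s,s^2)$, $s>1$, so that every two non-concurrent lines of $S$ are contained in a subGQ of $S$ of order $s$ which is isomorphic to $Q(4,s)$. Then $S\cong Q(5,s)$.*

So we are told that $S$ is full of small classical pieces, and are asked whether $S$ itself must be classical. The answer is yes, and the box is how we get automorphisms of $S$ from purely combinatorial data.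

## 2. Regular lines, symmetries, and the four theorems

Write $x\sim y$ for collinear points. A line counts as concurrent with itself. Counting points off a fixed line $L$ along the lines meeting $L$ gives $|P|=(s+1)+(s+1)ts=(s+1)(st+1)$, and dually $|B|=(t+1)(st+1)$.

**Definition (trace, span, regular).** For nonconcurrent lines $L,M$, the *trace* $\{L,M\}^\perp$ is the set of lines concurrent with both, and the *span* $\{L,M\}^{\perp\perp}$ is the set of lines concurrent with every line of the trace. The pair is *regular* if its span has exactly $s+1$ lines. A line $L$ is *regular* if all pairs $\{L,M\}$ are. A point is *coregular* if all lines through it are regular.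

Let us record the elementary facts.

* The trace has exactly $s+1$ lines, one through each point of $L$, by the last axiom. They are pairwise nonconcurrent: two of them meeting in a point $u$ (necessarily off $L$) would form a triangle with $L$.
* Span lines are pairwise nonconcurrent. Suppose two span lines meet in $u$. At most one trace line is on $u$, so some trace line misses $u$. It meets the two span lines in distinct points, giving a triangle.
* The span has at most $s+1$ lines, since its lines meet a fixed trace line in distinct points.
* For a regular pair, every point of a trace line lies on exactly one span line. Two distinct span lines $K,K'$ have trace $\{K,K'\}^\perp\supseteq\{L,M\}^\perp$. Both sets have $s+1$ lines, so they are equal. Hence $K,K'$ have the same trace and span as $L,M$.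

Example: in the GQ of pairs, two nonconcurrent lines are disjoint perfect matchings, so their union is a $6$-cycle. After renaming, $L=\{12,34,56\}$ and $M=\{23,45,61\}$. The trace is $\{12,45,36\}$, $\{34,61,25\}$, $\{56,23,14\}$. Besides $L$ and $M$, the line $\{36,25,14\}$ meets all three. So the span has $3=s+1$ lines, and every line is regular.

**Definition (symmetry).** A *symmetry about $L$* is a collineation fixing every line concurrent with $L$. The group of all of them is $\Sigma_L$.

Example: in the GQ of pairs, the permutation $(12)(34)(56)$ of the symbols is a symmetry about $L_0=\{12,34,56\}$. For instance it maps $\{12,35,46\}$ to $\{12,46,35\}$, the same line. In general, a line meeting $L_0$ consists of one pair of $L_0$ and two more pairs covering the other four symbols. Either these two are pairs of $L_0$ too, or they are swapped.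

**Definition (subGQ).** A *subGQ* of order $(s',t')$ of $S$ is a GQ $S'=(P',B',\mathrm I')$ of order $(s',t')$ with $P'\subseteq P$, $B'\subseteq B$ and $\mathrm I'$ the restricted incidence. Example: nonsingular hyperplane sections of the quadric of $Q(5,q)$ are subGQs isomorphic to $Q(4,q)$.

If $S$ has order $(s,t)$ and $S'$ has order $s$, every line of $B'$ has all its $s+1$ points in $P'$.

These are the results of the lecture.

**Theorem 1.** Let $S$ be a GQ of order $(s,s^2)$, $s>1$, in which every two nonconcurrent lines lie in a subGQ of order $s$ isomorphic to $Q(4,s)$. Then $S\cong Q(5,s)$.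

**Theorem 2.** Let $S$ be a GQ of order $(s,t)$, $s,t>1$. All lines of $S$ are regular and $S$ has at least one (not necessarily proper) subGQ of order $s$ if and only if $s$ is a prime power and $S\cong Q(4,s)$ or $S\cong Q(5,s)$.

**Theorem 3.** Let $S$ be a GQ of order $(p,t)$, $p$ prime, $t>1$, all of whose lines are regular. Then $S\cong Q(4,p)$ or $S\cong Q(5,p)$. (No subGQ is assumed.)

**Theorem 4.** Let $g$ be a coregular point of a GQ of order $(s,t)$, $t>1$, $s=p^h$, $p$ prime, $h\ge1$. Then $\Sigma_L\ne1$ for every line $L$ through $g$. If $s=p$, then $|\Sigma_L|=s$.

Besides textbook algebra we use the following published facts. From S.E. Payne and J.A. Thas, *Finite Generalized Quadrangles* (cited as [FGQ]): Higman's inequality $t\le s^2$ (1.2.3); $Q(4,q)$ is the dual of $W(q)$ (3.2.1); all lines of $Q(4,q)$ and $Q(5,q)$ are regular (3.3.1); and, dualizing 5.2.1 (Benson), a GQ of order $s>1$ with all lines regular is isomorphic to $Q(4,s)$, and $s$ is a prime power. The last fact is not needed for Theorem 1. Here $W(q)$ is the GQ of order $q$ whose points are the points of $\mathrm{PG}(3,q)$ and whose lines are the lines totally isotropic for a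 nondegenerate alternating form. Further: Dickson's list of subgroups of $PSL(2,q)$ (Huppert, *Endliche Gruppen I*, II.8.27); the theorem of J.A. Thas, S.E. Payne and H. Van Maldeghem, *Half Moufang implies Moufang for finite generalized quadrangles*, Invent. Math. 105 (1991); and P. Fong, G. Seitz, *Groups with a (B,N)-pair of rank 2, I, II*, Invent. Math. 21 (1973), 24 (1974). The last two are stated in Section 10, where they are used.

**Lemma 2.1.** Under the hypothesis of Theorem 1 all lines of $S$ are regular.

*Proof.* Let $L,M$ be nonconcurrent and $S'\cong Q(4,s)$ a subGQ of order $s$ containing them. The trace of $\{L,M\}$ in $S'$ is contained in the trace in $S$, and both have $s+1$ lines, so they coincide. All lines of $Q(4,s)$ are regular, so $s+1$ lines of $S'$ meet all lines of this trace. Hence the span in $S$ has at least, so exactly, $s+1$ lines. $\square$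

From here on the conjecture is about regular lines. If $t$ were equal to $s$, [FGQ, 5.2.1] would finish at once, but $t=s^2$. So we go after automorphisms.

## 3. Rectangles and cubes around a coregular point

Let $g$ be a coregular point, $L_0,\dots,L_t$ the lines on $g$, and $X$ the set of points not collinear with $g$. For $x\in X$ let $\ell_i(x)$ be the unique line through $x$ meeting $L_i$. It meets $L_i$ in a point other than $g$, called its *foot* (also the foot of $x$ on $L_i$). An *$i$-line* is a line $\neq L_i$ that meets $L_i$ in a point $\ne g$.

Every line $N$ not on $g$ contains exactly one point collinear with $g$. So $N$ is an $i$-line for exactly one $i$, a $j$-line never meets $L_i$ for $i\ne j$, and the $s$ points of an $i$-line other than its foot are all in $X$. Each $x\in X$ is on exactly one $i$-line for each $i$. From here to the end of Section 7, "points of an $i$-line" means its points in $X$.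

**Lemma 3.1 (rectangles).** Let $i\ne j$, $x\in X$, $y\in\ell_i(x)\cap X$, $z\in\ell_j(x)\cap X$. Then $\ell_j(y)$ and $\ell_i(z)$ meet in a unique point, and it lies in $X$.

*Proof.* This turns regularity into a parallelogram rule. The two lines have different types, so they are distinct and meet in at most one point. If $y=x$, the point is $z$; if $z=x$, it is $y$. Now let $y\ne x\ne z$. Put $N=\ell_j(x)$, which is nonconcurrent with $L_i$. The trace of $\{L_i,N\}$ consists of the lines through the points of $N$ that meet $L_i$. Through the foot of $N$ this is $L_j$, and through $n\in N\cap X$ it is $\ell_i(n)$. Since $L_i$ is regular, some span line $K$ passes through the point $y$ of the trace line $\ell_i(x)$. It meets the trace line $L_j$, and $y\notin L_j$, so $K=\ell_j(y)$. It also meets the trace line $\ell_i(z)$. If the intersection point were not in $X$, it would be the foot of $\ell_i(z)$, hence on $L_i$. But $L_i$ and $K$ are span lines, $K\neq L_i$ because $y\notin L_i$, and distinct span lines are disjoint. So the point is in $X$. $\square$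

**Definition (transport).** Let $y,y'$ be points of $X$ on a common $i$-line and $j\ne i$. The *transport* of $j$-lines from $y$ to $y'$ is
$$\tau_{y\to y'}:\ \ell_j(y)\cap X\to\ell_j(y')\cap X,\qquad z\mapsto\ell_i(z)\cap\ell_j(y').$$

It is well defined by Lemma 3.1 and maps $y$ to $y'$. If $z'=\tau_{y\to y'}(z)$, then $\ell_i(z')=\ell_i(z)$. Hence $\tau_{y'\to y''}\tau_{y\to y'}=\tau_{y\to y''}$ for $y,y',y''$ on one $i$-line. Also $\tau_{y\to y}$ is the identity, so transports are bijections.

**Lemma 3.2 (cubes).** Let $i,j,k$ be distinct, $x,y,z$ as in Lemma 3.1, and $w=\ell_j(y)\cap\ell_i(z)$. Transport of $k$-lines along $x\to y\to w$ equals transport along $x\to z\to w$.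

*Proof.* This says that transport does not depend on the way around a rectangle. Let $u\in\ell_k(x)\cap X$ and put
$$y_u=\ell_i(u)\cap\ell_k(y),\quad z_u=\ell_j(u)\cap\ell_k(z),\quad w_u=\ell_j(y_u)\cap\ell_k(w),\quad w_u'=\ell_i(z_u)\cap\ell_k(w).$$
We must show $w_u=w_u'$. By Lemma 3.1 at $u$, the lines $\ell_j(y_u)$ and $\ell_i(z_u)$ meet in a point $m$. Suppose $w_u\ne w_u'$. If $m=w_u$, then $m$ and $w'_u$ are two points on both $\ell_i(z_u)$ and $\ell_k(w)$, which are distinct lines; impossible. If $m=w'_u$, then $m$ and $w_u$ are two points on both $\ell_j(y_u)$ and $\ell_k(w)$; impossible. So $m,w_u,w_u'$ are three points, pairwise joined by the three distinct lines $\ell_j(y_u)$, $\ell_i(z_u)$, $\ell_k(w)$. This is a triangle, a contradiction. $\square$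

## 4. Carrying one permutation from line to line

Suppose we want a nontrivial symmetry $\theta$ about $L_0$. Such a $\theta$ fixes all $L_j$ and $g$, so it acts on $X$ and preserves types, and it fixes every $0$-line. It therefore moves each point of $X$ along its own $0$-line. Let $y,y'$ be on a common $j$-line, $j\ne0$, and let $\tau$ be the transport of $0$-lines from $y$ to $y'$. Then
$$\theta(\tau(z))=\theta(\ell_j(z))\cap\theta(\ell_0(y'))=\ell_j(\theta(z))\cap\ell_0(y')=\tau(\theta(z)).$$
So $\theta$ commutes with transport. This suggests a construction: choose a permutation $c\ne1$ of the points of one $0$-line $\ell_0(x_0)$, carry it to all other $0$-lines by transport, and call the result $\theta$.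

The plan stops at the following point. A path with steps of types $\neq0$ may start at $x_0$ and end at some point of $\ell_0(x_0)$. Transport along it returns the line $\ell_0(x_0)$ to itself by some permutation $r$ of its points, and the plan is consistent only if $cr=rc$. Around a rectangle, Lemma 3.2 gives $r=1$. For longer closed paths nothing local forces this, and it is false in general: in Section 7 we shall see, in a GQ of order $(2,4)$, a path with steps of types $1,2,3,4$ for which $r$ swaps the two points. If $s\ge3$ and the returns generated the whole symmetric group on the $s$ points, no $c\ne1$ would commute with all of them.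

So we must control all returns at once. The way to do this is to unfold $X$ into a space with coordinates, where no closed path has a nontrivial return, and to read off the returns as a group acting on that space. The space is the box $V$, and its size $s^{t+1}$ is what makes the group manageable.

## 5. Gluing transports into the map $f:V\to X$

Fix $x_0\in X$, put $A_i=\ell_i(x_0)\cap X$ and $V=A_0\times\dots\times A_t$. For $v\in V$ let $v[i\to b]$ be $v$ with its $i$-th coordinate replaced by $b$.

**Proposition 5.1.** There is $f:V\to X$ with $f(x_0,\dots,x_0)=x_0$ such that for all $v\in V$ and all $i$ the map $b\mapsto f(v[i\to b])$ is a bijection from $A_i$ onto the points of an $i$-line.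

*Proof.* We construct, by induction on $r$, a map $f_r$ on $V_r=A_0\times\dots\times A_r$ with the same property for $i\le r$. Let $f_0:A_0\to X$ be the inclusion. Suppose $f_r$ is given, $r<t$.

**Step 1: a bijection $T_a$ for each $a\in V_r$.** The purpose is to attach the new side $A_{r+1}$ at the point $f_r(a)$. Put
$$a^{(m)}=(a_0,\dots,a_m,x_0,\dots,x_0)\in V_r,\qquad a^{(-1)}=(x_0,\dots,x_0).$$
The vectors $a^{(m-1)},a^{(m)}$ differ at most in coordinate $m$, so $f_r(a^{(m-1)})$ and $f_r(a^{(m)})$ lie on a common $m$-line, and $m\neq r+1$. Let
$$T_a:A_{r+1}\to\ell_{r+1}(f_r(a))\cap X$$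
be the transport of $(r+1)$-lines along $x_0=f_r(a^{(-1)}),f_r(a^{(0)}),\dots,f_r(a^{(r)})=f_r(a)$. It is a bijection and $T_a(x_0)=f_r(a)$. Note that $T_{a^{(m)}}$ is the transport along the initial part of this path, since the remaining steps for $a^{(m)}$ are trivial.

**Step 2: independence of the path.** *Claim: if $a,a'\in V_r$ differ only in coordinate $i$, then $\tau_{f_r(a)\to f_r(a')}T_a=T_{a'}$.* We show by induction on $m\ge i$ that $\tau\,T_{a^{(m)}}=T_{a'^{(m)}}$, where $\tau$ is transport from $f_r(a^{(m)})$ to $f_r(a'^{(m)})$, two points on a common $i$-line. The case $m=r$ is the claim.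

For $m=i$ we have $a^{(i-1)}=a'^{(i-1)}$, and the three points $f_r(a^{(i-1)}),f_r(a^{(i)}),f_r(a'^{(i)})$ lie on one $i$-line. So the composition rule for transports gives the assertion.

For the step from $m$ to $m+1$ put $x=f_r(a^{(m)})$, $y=f_r(a'^{(m)})$, $z=f_r(a^{(m+1)})$, $w=f_r(a'^{(m+1)})$. Then $x,y$ and $z,w$ lie on common $i$-lines, and $x,z$ and $y,w$ on common $(m+1)$-lines. Thus $w=\ell_{m+1}(y)\cap\ell_i(z)$, a (possibly degenerate) rectangle. The types $i,m+1,r+1$ are distinct because $i<m+1<r+1$. By Lemma 3.2 and induction,
$$\tau_{z\to w}T_{a^{(m+1)}}=\tau_{z\to w}\tau_{x\to z}T_{a^{(m)}}=\tau_{y\to w}\tau_{x\to y}T_{a^{(m)}}=\tau_{y\to w}T_{a'^{(m)}}=T_{a'^{(m+1)}}.$$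

**Step 3: the map $f_{r+1}$.** Put $f_{r+1}(a,b)=T_a(b)$. Along coordinate $r+1$ the property holds because $T_a$ is a bijection onto the points of $\ell_{r+1}(f_r(a))$; also $f_{r+1}(a,x_0)=f_r(a)$. Now let $i\le r$, fix $a^*\in V_r$ and $b\in A_{r+1}$, and let $a=a^*[i\to c]$ with $c$ running over $A_i$. By the claim,
$$f_{r+1}(a,b)=\tau_{f_r(a^*)\to f_r(a)}(T_{a^*}(b))=\ell_i(T_{a^*}(b))\cap\ell_{r+1}(f_r(a)).$$
Read the right side the other way. The points $f_r(a^*)$ and $T_{a^*}(b)$ lie on a common $(r+1)$-line, and the right side is the image of $f_r(a)\in\ell_i(f_r(a^*))$ under the transport of $i$-lines from $f_r(a^*)$ to $T_{a^*}(b)$. Since $c\mapsto f_r(a^*[i\to c])$ is a bijection onto the points of $\ell_i(f_r(a^*))$ and transport is a bijection, we get a bijection from $A_i$ onto the points of the $i$-line of $T_{a^*}(b)$.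

Put $f=f_t$. $\square$

If $u,u'$ differ exactly in coordinate $i$, and $u,u''$ exactly in coordinate $j\ne i$, then $f(u)$ lies on $\ell_i(f(u'))$ and on $\ell_j(f(u''))$, which are distinct lines. Hence
$$f(u)=\ell_i(f(u'))\cap\ell_j(f(u'')).\tag{1}$$

**Lemma 5.2.** $f$ is onto.

*Proof.* First, $f(V)$ is closed under collinearity in $X$. If $f(v)\sim p'\in X$, the joining line is not on $g$ (no point of $X$ is on a line $L_i$), so it is $\ell_i(f(v))$ for some $i$, and all its points in $X$ are of the form $f(v[i\to b])$. It remains to see that $X$ is connected under collinearity. Let $x,y\in X$.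

Suppose that $x,y$ have different feet on some $L_i$. Then $y\notin\ell_i(x)$, and $y$ is not collinear with the foot of $\ell_i(x)$, because $y$ is collinear with only one point of $L_i$. Hence $y$ is collinear with a point of $\ell_i(x)\cap X$, and $x,y$ are connected.

Suppose that $x,y$ have the same feet on all $L_i$. Take $x'\ne x$ in $\ell_0(x)\cap X$. A common foot $u$ of $x,x'$ on $L_1$ would be collinear with two points of $\ell_0(x)$, so it would lie on $\ell_0(x)$, which does not meet $L_1$. So $x'$ and $x$, hence $x'$ and $y$, have different feet on $L_1$. Thus $x\sim x'$, and $x'$ is connected to $y$. $\square$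

## 6. The fibres of $f$ and the group $\Omega$

Let $\Omega$ be the group of all $\omega=(\omega_i)_i\in\prod_i\mathrm{Sym}(A_i)$ with $f\omega=f$.

**Proposition 6.1.** $\Omega$ is transitive on each fibre of $f$ and semiregular on $V$. Hence all fibres have size $|\Omega|$, and $|\Omega|$ divides $s^{t+1}$. If $s=p^h$ with $p$ prime, $\Omega$ is a $p$-group.

*Proof.*

**Step 1: transitivity on fibres.** Let $f(v)=f(v')$. Both $f(v[i\to b])$ and $f(v'[i\to b])$ run bijectively over the points of $\ell_i(f(v))$. So there are bijections $\omega_i$ of $A_i$ with $f(v[i\to b])=f(v'[i\to\omega_i(b)])$. Taking $b=v_i$ gives $\omega_i(v_i)=v_i'$, so $\omega(v)=v'$. We show $f(\omega(u))=f(u)$ for all $u\in V$, by induction on the number of coordinates in which $u$ differs from $v$. For $0$ and $1$ this is the definition of $\omega$. If $u$ differs from $v$ in coordinates $i\ne j$, and possibly others, put $u'=u[i\to v_i]$ and $u''=u[j\to v_j]$. By induction $f(\omega(u'))=f(u')$ and $f(\omega(u''))=f(u'')$. Now $\omega(u),\omega(u')$ differ exactly in coordinate $i$, and $\omega(u),\omega(u'')$ exactly in coordinate $j$. Equation (1), applied twice, gives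
$$f(\omega(u))=\ell_i(f(u'))\cap\ell_j(f(u''))=f(u).$$
So $\omega\in\Omega$.

**Step 2: semiregularity.** If $\omega\in\Omega$ and $\omega(v)=v$, then $f(v[i\to b])=f(\omega(v[i\to b]))=f(v[i\to\omega_i(b)])$. By injectivity along coordinate $i$, $\omega_i(b)=b$ for all $i,b$.

**Step 3: counting.** Each fibre is a regular orbit, so it has $|\Omega|$ elements, and $f$ is onto. Hence $|\Omega|\cdot|X|=|V|=s^{t+1}$. $\square$

Two remarks make this concrete. There are $s$ points $\ne g$ on $L_0$, each on $t$ $0$-lines, each with $s$ points in $X$. So $|X|=s^2t$ and $|\Omega|=s^{t-1}/t$.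

The components of $\Omega$ are returns in the sense of Section 4. Let $\omega\in\Omega$ and $v=(x_0,\dots,x_0)$. The construction gives $f(v[0\to b])=b$. Starting from $v$, change coordinates $1,\dots,t$ one at a time to $\omega_1(x_0),\dots,\omega_t(x_0)$. By (1), transport of $0$-lines along the corresponding path takes $b=f(v[0\to b])$ to $f(\omega(v)[0\to b])=f(v[0\to\omega_0^{-1}(b)])=\omega_0^{-1}(b)$. So the return is $\omega_0^{-1}$. We need a $c\neq 1$ commuting with such permutations, and they now form a $p$-group.

## 7. Order $(2,4)$ from the five-dimensional cube

The passage from $X$ back to $S$ rests on the following lemma, which we use here and again in Section 8.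

**Lemma 7.1.** Let $S,\tilde S$ be GQs of order $(s,t)$ with coregular points $g,\tilde g$, numbered lines $L_j,\tilde L_j$ on them, and far sets $X,\tilde X$. A bijection $\theta:X\to\tilde X$ that for every $j$ maps the set of points of each $j$-line onto the set of points of a $j$-line extends to an isomorphism $S\to\tilde S$ with $g\mapsto\tilde g$ and $L_j\mapsto\tilde L_j$.

*Proof.* The $j$-lines partition $X$ and $\tilde X$, so $\theta$ induces a bijection on $j$-lines, and $\theta^{-1}$ has the same property. What is missing is the feet. We claim that *two distinct $j$-lines $N,N'$ have the same foot if and only if no point of $N\cap X$ is collinear with a point of $N'\cap X$.* If they have the same foot $u$, then $N\cap N'=\{u\}$, and a collinearity between $n\in N\cap X$ and $n'\in N'\cap X$ would give a triangle $u,n,n'$. If the feet differ, $N$ and $N'$ have no common point: it would not be a foot, so it would be a point of $X$ on two $j$-lines. Each $n\in N\cap X$ is collinear with some point of $N'$. This is not the foot of $N'$, since $n$ is collinear with only one point of $L_j$, namely the foot of $N$. So it is in $X$. This proves the claim.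

Two distinct points of $X$ are collinear exactly when they are on a common $k$-line for some $k$, so $\theta$ and $\theta^{-1}$ preserve collinearity. By the claim, $\theta$ induces a bijection $L_j\setminus\{g\}\to\tilde L_j\setminus\{\tilde g\}$, since every point $\ne g$ of $L_j$ is the foot of some $j$-line. Together with $g\mapsto\tilde g$ and $L_j\mapsto\tilde L_j$ this defines bijections on all points and all lines. They preserve the incidences of points of $X$ with $j$-lines, of feet with $j$-lines and with $L_j$, and of $g$ with $L_j$. There are no others. $\square$

Now take a GQ of order $(2,4)$ with a coregular point $g$. Here $|V|=2^5=32$, $|X|=s^2t=16$, so $|\Omega|=2$. Which element of $\prod_i\mathrm{Sym}(A_i)$ is the involution $\omega$? Let $M\neq\emptyset$ be the set of coordinates that $\omega$ moves, $m=|M|$. A step in direction $i$ keeps the foot on $L_i$. For $k\ne i$ it changes the foot on $L_k$, by the argument in the proof of Lemma 5.2; since $L_k\setminus\{g\}$ has two points, it swaps them. Going from $v$ to $\omega(v)$ one coordinate at a time swaps the foot on $L_k$ exactly $|M\setminus\{k\}|$ times. As $f(v)=f(\omega(v))$, this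 number is even for every $k$. So $m$ is odd if some $k\in M$, and even if some $k\notin M$. Hence $M$ is all of $\{0,\dots,4\}$: $\omega$ is the antipodal map of the $5$-cube, and $X$ is the $5$-cube with antipodal vertices identified.

This gives the path announced in Section 4. Flipping coordinates $1,2,3,4$ of $v$ leads to the antipode of $v$ with coordinate $0$ flipped back. So the image under $f$ ends on $\ell_0(f(v))$, and by the remark in Section 6 the return is $\omega_0^{-1}$, the swap.

It also settles the conjecture for $s=2$ by hand. For two GQs of order $(2,4)$ with coregular points, any bijections between corresponding sides $A_i$ of the two boxes commute with the antipodal maps. They induce a bijection $X\to\tilde X$ as in Lemma 7.1, so the two GQs are isomorphic. One of them is $Q(5,2)$, whose lines are regular by [FGQ, 3.3.1]; the other is the GQ of the conjecture, by Lemma 2.1. For larger $s$ we do not know $\Omega$ explicitly, and we use only that it is a $p$-group.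

## 8. Symmetries from the center of a $p$-group

**Proposition 8.1.** Let $g$ be a coregular point of a GQ of order $(s,t)$, $t>1$, $s=p^h$. Then $\Sigma_L\ne1$ for every line $L$ on $g$.

*Proof.* Let $L=L_i$ and let $\Omega_i$ be the image of $\Omega$ in $\mathrm{Sym}(A_i)$.

**Step 1: choosing $c$.** We want $1\ne c\in\mathrm{Sym}(A_i)$ centralizing $\Omega_i$. If $\Omega_i=1$, take any $c\ne1$, which exists since $s\geq 2$. Otherwise $\Omega_i$ is a nontrivial $p$-group, and we take $1\ne c\in Z(\Omega_i)$.

**Step 2: from $c$ to a permutation of $X$.** Let $\hat c$ act on $V$ as $c$ on coordinate $i$ and trivially on the others. It commutes with $\Omega$. If $f(v)=f(v')$, then $v'=\omega(v)$ with $\omega\in\Omega$, and $f(\hat c(v'))=f(\omega\hat c(v))=f(\hat c(v))$. So $\theta(f(v)):=f(\hat c(v))$ is a well-defined map on $X$, with inverse obtained from $c^{-1}$. It is nontrivial: choose $v$ with $c(v_i)\ne v_i$; then $f(\hat c(v))\ne f(v)$ by injectivity along coordinate $i$.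

**Step 3: from $X$ to $S$.** For every $j$, $\theta$ maps $\{f(v[j\to b]):b\in A_j\}$ onto $\{f(\hat c(v)[j\to b]):b\in A_j\}$. So it maps the points of a $j$-line onto the points of a $j$-line. For $j=i$ the two sets are equal, so $\theta$ fixes every $i$-line. By Lemma 7.1 with $\tilde S=S$, $\theta$ extends to a collineation of $S$ fixing $g$ and all $L_j$. The lines concurrent with $L_i$ are the $L_j$ and the $i$-lines, and all are fixed. So $1\ne\theta\in\Sigma_{L_i}$. $\square$

How large can $\Sigma_L$ be? The next lemma bounds it, and holds without any regularity.

**Lemma 8.2.** In any GQ with $s,t>1$, a symmetry $\theta$ about $L$ that fixes a point $z\notin L$ is the identity. Consequently $\Sigma_L$ acts semiregularly on the $s$ points of $M\setminus L$ for every line $M\ne L$ meeting $L$, and $|\Sigma_L|$ divides $s$.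

*Proof.*

**Step 1: lines on $z$ missing $L$ are pointwise fixed.** Let $N$ be such a line, and $n\in N\setminus\{z\}$. The line $M$ through $n$ meeting $L$ is fixed, and $z\notin M$ since $M\ne N$. The points $n$ and $\theta(n)$ are both on $M$ and both collinear with $z=\theta(z)$. So $\theta(n)=n$.

**Step 2: points off $L$ not collinear with $z$ are fixed.** Let $Z$ be the line on $z$ meeting $L$, and let $y\notin L$, $y\not\sim z$. There are $t\ge2$ lines on $y$ missing $L$, and each has a unique point collinear with $z$. On at most one of these lines does that point lie on $Z$, because $y\notin Z$ is collinear with only one point of $Z$. Choose another of these lines, $N$, with $n\in N$, $n\sim z$, $n\notin Z$. The line $zn\ne Z$ misses $L$, so $n$ is fixed by Step 1. Also $n\notin L$. Step 1, applied to $n$ and the line $N$, shows that $N$ is pointwise fixed, so $y$ is fixed.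

**Step 3: the remaining points.** Let $y\notin L$, $y\sim z$, $y\ne z$. If $yz$ misses $L$, use Step 1. Otherwise $y\in Z$. Take $n'\ne z$ on a line through $z$ missing $L$. It is fixed by Step 1, is not on $L$, and is not collinear with $y$ (no triangles). Step 2 with $n'$ in place of $z$ shows that $y$ is fixed. So all points off $L$ are fixed. A point of $L$ is the intersection of $L$ with another line meeting $L$, and both lines are fixed. Hence $\theta=1$.

For the consequence, $\Sigma_L$ fixes $M$ and the point $L\cap M$, so it acts on the $s$ points of $M\setminus L$, and only the identity fixes one of them. $\square$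

*Proof of Theorem 4.* The first statement is Proposition 8.1. If $s=p$, then $|\Sigma_L|\neq1$ divides $p$, so $|\Sigma_L|=p=s$. $\square$

In the last step of the proof of Lemma 8.2 we also saw that every symmetry about $L$ fixes all points of $L$; this needs no fixed point $z$.

## 9. All lines regular: a single value of $|\Sigma_L|$

Assume now that all lines of $S$ are regular and $s=q=p^h$. Every point is coregular, so by Theorem 4 and Lemma 8.2, $\Sigma_L$ is a nontrivial $p$-group for *every* line $L$.

**Lemma 9.1.** There is $\sigma$ with $1\ne\sigma\mid q$ and $|\Sigma_L|=\sigma$ for all lines $L$.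

*Proof.*

**Step 1: nonconcurrent lines are equivalent under $\mathrm{Aut}(S)$.** Let $L,M$ be nonconcurrent and $\mathcal R=\{L,M\}^{\perp\perp}$. For $K\in\mathcal R$, $\Sigma_K$ fixes every line of $\{L,M\}^\perp$, hence permutes $\mathcal R$, and it fixes $K$. If $\theta\in\Sigma_K$ fixes some $K'\in\mathcal R\setminus\{K\}$, it fixes the points $K'\cap A$, $A\in\{L,M\}^\perp$. These are not on $K$, so $\theta=1$ by Lemma 8.2. So for each $K\in\mathcal R$ there is an element of order $p$ whose only fixed member of $\mathcal R$ is $K$. Consider the orbits of $\langle\Sigma_K:K\in\mathcal R\rangle$ on $\mathcal R$. The orbit of $K$ has size $\equiv1\pmod p$, by the element belonging to $K$. Any other orbit would have size $\equiv0$ by that element, but size $\equiv1$ by an element belonging to one of its own members. So there is one orbit.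

**Step 2: concurrent lines.** Let $L\ne M$ be concurrent. A point not collinear with $L\cap M$ is on $t+1\ge3$ lines, of which one meets $L$ and one meets $M$. So some line is nonconcurrent with both, and Step 1 applies twice. Equivalent lines have conjugate symmetry groups. $\square$

## 10. From $|\Sigma_L|=s$ to the classical list, and prime $s$

An *apartment* of a GQ is an ordinary quadrangle, viewed as a circuit of four points and four lines. A *root* is a path of five consecutive elements of an apartment. There are two types of roots, according to whether the middle element is a line or a point. A root is *Moufang* if the group of collineations fixing every element incident with one of its three interior elements is transitive on the apartments containing the root. A GQ is *half Moufang* if all roots of one type are Moufang, and *Moufang* if all roots are. The theorem of Thas, Payne and Van Maldeghem says that a finite thick half Moufang GQ is Moufang. The theorem of Fong and Seitz says that a finite thick Moufang GQ is classical or dual classical.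

The thick classical and dual classical GQs have these orders: $(q,q)$ for $W(q)$ and $Q(4,q)$; $(q,q^2)$ for $Q(5,q)$; $(q^2,q)$ for $H(3,q^2)$; $(q^2,q^3)$ for $H(4,q^2)$; $(q^3,q^2)$ for the dual of $H(4,q^2)$. Here $H(n,q^2)$ comes from a nonsingular Hermitian variety in $\mathrm{PG}(n,q^2)$.

**Proposition 10.1.** If $|\Sigma_L|=s$ for every line $L$ of $S$, then $S$ is classical or dual classical.

*Proof.* Consider a root with a line in the middle, $(A,x,L,y,B)$: $x\ne y$ are points of $L$, and $A,B\ne L$ are lines on $x$ and $y$ respectively. An apartment containing it is completed by points $a\in A\setminus\{x\}$ and $b\in B\setminus\{y\}$ with $a\sim b$. Given $a$, the point of $B$ collinear with $a$ is unique, and it is not $y$ (no triangles). So the apartments correspond to the $s$ points of $A\setminus\{x\}$. The group $\Sigma_L$ fixes all points of $L$ and all lines through $x$ and through $y$. By Lemma 8.2 it acts semiregularly on $A\setminus\{x\}$, and it has order $s$, so it is transitive there. Thus all roots of this type are Moufang, and the two cited theorems apply. $\square$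

*Proof of Theorem 3.* By Theorem 4, $|\Sigma_L|=p=s$ for every line $L$. By Proposition 10.1, $S$ is in the list of orders. Since $s=p$ is prime, the orders with $s=q^2$ or $s=q^3$ are excluded. So $S$ has order $(p,p)$, or $S\cong Q(5,p)$. In the former case $S\cong Q(4,p)$ by [FGQ, 5.2.1]. $\square$

For $s$ not prime we have only $1\neq\sigma\mid s$, and we must close the gap between $\sigma$ and $s$. This is where the subGQ is needed.

## 11. Restricting symmetries to a subquadrangle

A subGQ $S'\cong Q(4,q)$ has, by itself, $q$ symmetries about each of its lines. It is tempting to extend these to $S$, but a collineation of $S'$ does not tell us what to do with the points outside $P'$. We go in the opposite direction. The symmetries of $S$ that we already have restrict to $S'$, and inside the explicit group of $S'$ we can see which collections of restrictions are possible.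

Throughout Sections 11–14, $S$ has all lines regular and $S'=(P',B')$ is a subGQ of order $s$.

**Lemma 11.1.** If two distinct points $x,y\in P'$ are collinear in $S$, the line $xy$ is in $B'$. (This uses no regularity.)

*Proof.* Otherwise take $A\in B'$ on $x$; then $y\notin A$. In $S'$, $y$ is collinear with some $z\in A$ via a line of $B'$. If $z=x$, that line is $xy\in B'$. So $z\ne x$, and $y$ is collinear with two points of $A$, a contradiction. $\square$

**Lemma 11.2.** $S'\cong Q(4,s)$, and $s=q=p^f$ is a prime power.

*Proof.* We show that the lines of $S'$ are regular in $S'$ and apply [FGQ, 5.2.1]. (For Theorem 1 the conclusion is part of the hypothesis, with $S'$ chosen accordingly.) Let $L,M\in B'$ be nonconcurrent. As in Lemma 2.1 their traces in $S$ and $S'$ coincide. A line of the span in $S$ meets the $s+1$ pairwise disjoint trace lines in its $s+1$ points. So all its points are in $P'$, and it is in $B'$ by Lemma 11.1. Hence the span in $S'$ has $s+1$ lines. $\square$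

So Section 9 applies. By [FGQ, 3.2.1] identify $S'$ with the dual of $W(q)$. Let $F=\mathbb F_q^4$ carry a nondegenerate alternating form $(\,,)$. Lines of $S'$ are the points $\langle x\rangle$ of $\mathrm{PG}(3,q)$, points of $S'$ are the totally isotropic (t.i.) lines, and concurrency is perpendicularity. A line of $\mathrm{PG}(3,q)$ that is not t.i. is called *hyperbolic*. It is a nondegenerate $2$-space, and it equals $\{y,z\}^{\perp\perp}$ for any two of its points.

**Lemma 11.3.** Let $K=\langle x\rangle\in B'$. Every $\theta\in\Sigma_K$ stabilizes $S'$ and induces on it the collineation of a transvection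
$$t_{x,c}:v\mapsto v+c(v,x)x\qquad(c\in\mathbb F_q).$$
The set $B_x=\{c\in\mathbb F_q:t_{x,c}\text{ is induced by an element of }\Sigma_K\}$ is an additive subgroup of order $\sigma>1$.

*Proof.*

**Step 1: $\theta$ stabilizes $S'$ and acts faithfully.** Every point of $P'\setminus K$ is on a line of $S'$ meeting $K$. This line is fixed by $\theta$ and has all its points in $P'$. Points of $K$ are fixed. So $\theta$ stabilizes $P'$, and $B'$ by Lemma 11.1. If $\theta$ is trivial on $S'$, it fixes points off $K$ and is $1$ by Lemma 8.2.

**Step 2: $\theta$ is linear.** On $\mathrm{PG}(3,q)$, $\theta$ permutes the points and preserves t.i. lines and perpendicularity, hence also the hyperbolic lines $\{y,z\}^{\perp\perp}$. So it is a collineation, and it fixes the plane $x^\perp$ pointwise. By the fundamental theorem of projective geometry it is induced by a semilinear map $\varphi$ with field automorphism $\alpha$, say. As $\varphi$ fixes all $1$-spaces of the $3$-space $x^\perp$, for independent $v,w\in x^\perp$ we have $\varphi(v)=\mu v$, $\varphi(w)=\nu w$, and $\varphi(v+aw)=\mu v+\alpha(a)\nu w\in\langle v+aw\rangle$ for all $a\in\mathbb F_q$. Taking $a=1$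 gives $\nu=\mu$, and then $\alpha(a)=a$. So $\alpha=1$ and $\varphi$ is a scalar on $x^\perp$. After rescaling, $\varphi$ is linear and the identity on $x^\perp=\ker(\cdot,x)$, that is, $\varphi(v)=v+(v,x)a$ for some $a\in F$.

**Step 3: $\varphi$ is a transvection.** The map $\varphi$ preserves perpendicularity. So for each $v\ne0$ the functionals $(\varphi v,\varphi\,\cdot)$ and $(v,\cdot)$ have the same kernel and are proportional. Two invertible linear maps $F\to F^*$ that are proportional at each vector are proportional, so $\varphi$ multiplies the form by a scalar. The form is nonzero on the $3$-space $x^\perp$, where $\varphi$ is the identity, so the scalar is $1$. For $y\in x^\perp$ and all $v$ we get $(y,v)=(\varphi y,\varphi v)=(y,v+(v,x)a)$, so $(v,x)(y,a)=0$. Choosing $v$ with $(v,x)\ne0$ gives $(y,a)=0$. Hence $a\in x^{\perp\perp}=\langle x\rangle$, say $a=cx$, and $\varphi=t_{x,c}$.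

**Step 4: the group $B_x$.** Since $(x,x)=0$, $t_{x,c}t_{x,c'}=t_{x,c+c'}$, and $t_{x,c}$ is a scalar map only for $c=0$. So $c\mapsto t_{x,c}$ is injective into the collineations. With Step 1, $B_x$ is an additive group isomorphic to $\Sigma_K$. $\square$

Since $t_{\mu x,c}=t_{x,\mu^2c}$, we have
$$B_{\mu x}=\mu^{-2}B_x\qquad(\mu\in\mathbb F_q^*).\tag{2}$$
Let $G'\le Sp(4,q)$ be generated by all $t_{x,c}$ with $x\in F\setminus\{0\}$, $c\in B_x$. For $\gamma\in G'$ we compute $\gamma t_{x,c}\gamma^{-1}=t_{\gamma x,c}$, because $\gamma$ preserves the form. Moreover, $\gamma$ is induced by an automorphism of $S$ stabilizing $S'$, a product of symmetries. Such an automorphism conjugates $\Sigma_K$ to the symmetry group of the image of $K$. Hence $B_x\subseteq B_{\gamma x}$, and with $\gamma^{-1}$ equality: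
$$B_{\gamma x}=B_x\qquad(\gamma\in G').\tag{3}$$
Equations (2) and (3) pull in different directions: scaling $x$ moves $B_x$, but $G'$ does not. Whenever $G'$ contains an element that scales $x$, we learn something about $B_x$.

## 12. Hyperbolic lines and Dickson's list

**Proposition 12.1.** $\sigma=q$.

If $q$ is prime this is clear, since $1\ne\sigma\mid q$. Let $q=p^f$ with $f\ge2$. For a hyperbolic line $h$ put
$$H_h=\langle t_{x,c}:\langle x\rangle\subset h,\ c\in B_x\rangle\le G'.$$
It acts on $h$ as a subgroup of $SL(h)=SL(2,q)$. Let $\bar H$ be its image in $PSL(2,q)$.

**Step 1: $\bar H$ has exactly $q+1$ Sylow $p$-subgroups.** For $\langle x\rangle\subset h$ let $U_x\le PSL(2,q)$ be the root group at $\langle x\rangle$, the image of all $t_{x,c}$, $c\in\mathbb F_q$. The groups $U_x$ are the Sylow $p$-subgroups of $PSL(2,q)$. A nontrivial element of $U_x$ fixes only the point $\langle x\rangle$ of $h$, so different $U_x$ meet trivially. Thus every nontrivial $p$-subgroup of $PSL(2,q)$ lies in exactly one $U_x$. Now $\bar H\cap U_x$ contains the image of $\{t_{x,c}:c\in B_x\}$, of order $\sigma>1$ (the kernel $\{\pm1\}$ contains no element of order $p$),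 for each of the $q+1$ points of $h$. A Sylow $p$-subgroup of $\bar H$ lies in a unique $U_x$ and so equals $\bar H\cap U_x$. Conversely, each $\bar H\cap U_x\ne1$ is contained in a Sylow $p$-subgroup $\bar H\cap U_y$, and then $y$ and $x$ span the same point. So the Sylow $p$-subgroups are exactly the $q+1$ groups $\bar H\cap U_x$.

**Step 2: which subgroups have $q+1$ Sylow $p$-subgroups?** We go through Dickson's list for $PSL(2,p^f)$, $f\ge2$.

* Elementary abelian $p$-groups, and their semidirect products with cyclic groups of order prime to $p$, have one Sylow $p$-subgroup.
* Cyclic groups of order dividing $(q\pm1)/\gcd(2,q-1)$ have no elements of order $p$.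
* Dihedral groups of order $2z$, $z\mid(q\pm1)/\gcd(2,q-1)$, have elements of order $p$ only if $p=2$. Then $z$ is odd, there are $z$ Sylow subgroups, of order $2$, and so $z=q+1$.
* $A_4$: for $p=2$ there is $1$; for $p=3$ there are $4\ne q+1$.
* $S_4$: for $p=2$ there are $3\ne q+1$; for $p=3$ there are $4\ne q+1$.
* $A_5$: for $p=2$ there are $5$, so $q=4$ and $A_5$ is all of $PSL(2,4)$; for $p=3$ there are $10$, so $q=9$; for $p=5$ there are $6\ne q+1$.
* $PSL(2,p^m)$, $m\mid f$: there are $p^m+1$, so $m=f$. $PGL(2,p^m)$, $2m\mid f$: there are $p^m+1\ne q+1$.

For other $p$, the groups $A_4,S_4,A_5$ have no elements of order $p$. So for each $h$ one of the following holds.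

1. $\bar H=PSL(2,q)$.
2. $q\ge4$ is even and $\bar H$ is dihedral of order $2(q+1)$. Its Sylow $2$-subgroups have order $2$, so $\sigma=2$.
3. $q=9$ and $\bar H\cong A_5$. Its Sylow $3$-subgroups have order $3$, so $\sigma=3$.

**Step 3: Case 1 for a single $h$ gives $\sigma=q$.** Let $\langle x\rangle,\langle y\rangle$ be distinct points of $h$. For every $\lambda\in\mathbb F_q^*$ some $\gamma\in H_h$ acts on $h$ as $\pm\mathrm{diag}(\lambda,\lambda^{-1})$ in the basis $x,y$. By (3) and (2), $B_x=B_{\gamma x}=B_{\pm\lambda x}=\lambda^{-2}B_x$. So $B_x$ is a module over the subring of $\mathbb F_q$ generated by the squares. This subring is a subfield with at least $(q+1)/2$ elements. A proper subfield has at most $\sqrt q<(q+1)/2$ elements, so it is $\mathbb F_q$. As $B_x\ne0$, $B_x=\mathbb F_q$ and $\sigma=q$.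

If Case 1 holds for no $h$, then either $q\ge4$ is even and Case 2 holds for all $h$, or $q=9$ and Case 3 holds for all $h$. The next two sections exclude these, and thereby finish the proof of Proposition 12.1. In both, a single hyperbolic line is consistent. The contradiction comes from comparing many hyperbolic lines around one t.i. line.

## 13. Even $q$: no dihedral groups on all hyperbolic lines

Assume Case 2 for all $h$, $q\ge4$ even, $\sigma=2$.

**Step 1: normalized vectors.** Here $B_x=\{0,c\}$ with $c\ne0$. By (2), $B_{\mu x}=\{0,1\}$ exactly when $\mu^2=c$. Squaring is bijective, so each point contains a unique vector $d$ with $B_d=\{0,1\}$. Let $\Delta$ be the set of these vectors, one for each point, and $t_d=t_{d,1}$.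

**Step 2: the values of the form on $\Delta\cap h$.** Let $d\in\Delta$ and let $h\ni d$ be hyperbolic. We claim
$$\{(d,e):e\in\Delta\cap h,\ e\ne d\}=\Lambda:=\{\lambda\in\mathbb F_q^*:\mathrm{Tr}(1/\lambda)=1\},\tag{4}$$
where $\mathrm{Tr}$ is the absolute trace. For $e\in\Delta\cap h$, $e\ne d$, put $\lambda=(d,e)=(e,d)\neq0$. Then $t_dt_e$ maps
$$d\mapsto t_d(d+\lambda e)=(1+\lambda^2)d+\lambda e,\qquad e\mapsto t_d(e)=\lambda d+e,$$
so it has trace $\lambda^2$ on $h$. The dihedral group $\bar H$ of order $2(q+1)$, $q+1$ odd, has exactly $q+1$ involutions. The $t_e$, $e\in\Delta\cap h$, induce $q+1$ distinct ones, hence all. So the $q$ products $t_dt_e$ with $e\ne d$ are distinct nontrivial rotations, that is, all $q$ of them.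

A generator of the rotation group has odd order $q+1$ and determinant $1$. So over an extension field it is diagonalizable with eigenvalues $\zeta_0^{\pm1}$, $\zeta_0$ of order $q+1$. Thus the nontrivial rotations have eigenvalues $\zeta^{\pm1}$, where $\zeta$ runs over the elements with $\zeta^{q+1}=1\ne\zeta$. Since $\gcd(q+1,q-1)=1$, $\zeta\notin\mathbb F_q$. Since $\zeta$ and $\zeta^{-1}$ have the same sum, the traces $\tau=\zeta+\zeta^{-1}\in\mathbb F_q^*$ take exactly $q/2$ values, and for each of them $X^2+\tau X+1$ is irreducible over $\mathbb F_q$. Substituting $X=\tau Y$, this means that $Y^2+Y+\tau^{-2}$ is irreducible, i.e. $\mathrm{Tr}(\tau^{-2})=1$, and $\mathrm{Tr}(\tau^{-2})=\mathrm{Tr}(\tau^{-1})$. Exactly $q/2$ elements $\tau\in\mathbb F_q^*$ satisfy $\mathrm{Tr}(\tau^{-1})=1$, so the traces $\lambda^2$ run over all of $\Lambda$. As $\mathrm{Tr}(a)=\mathrm{Tr}(a^2)$, $\Lambda$ is closed under taking square roots, so the $\lambda$ themselves run over all of $\Lambda$. This proves (4). In particular, $(w,e)\in\Lambda$ for all $w,e\in\Delta$ with $(w,e)\ne0$.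

**Step 3: three vectors on a t.i. line.** Let $\ell$ be a t.i. line and $d,e,k\in\Delta\cap\ell$ distinct. Write $e=\alpha d+\beta k$; then $\alpha\ne0$. Let $h\ne\ell$ be a line through $\langle d\rangle$ in the plane $k^\perp$. It does not contain $\langle k\rangle$, and the t.i. lines of $k^\perp$ are exactly those through $\langle k\rangle$, so $h$ is hyperbolic. For $w\in\Delta\cap h$, $w\ne d$, we have $(w,k)=0$, so $(w,e)=\alpha(w,d)\ne0$ and $(w,e)\in\Lambda$. By (4), $(w,d)$ ranges over all of $\Lambda$. So $\alpha\Lambda\subseteq\Lambda$. In terms of $\tau=1/\lambda$: $\mathrm{Tr}(\tau)=1$ implies $\mathrm{Tr}(\alpha^{-1}\tau)=1$. Both conditions define sets of size $q/2$, so these sets are equal, and the $\mathbb F_2$-linear functionals $\tau\mapsto\mathrm{Tr}(\tau)$ and $\tau\mapsto\mathrm{Tr}(\alpha^{-1}\tau)$ coincide. Since the trace form is nondegenerate, $\alpha=1$. Hence $0\ne e+d=\beta k\in\langle k\rangle$.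

**Step 4: a fourth vector.** Since $|\Delta\cap\ell|=q+1\ge5$, there is a fourth vector $k'\in\Delta\cap\ell$, and Step 3 with $k'$ gives $0\ne e+d\in\langle k'\rangle$. But $\langle k\rangle\cap\langle k'\rangle=0$, a contradiction.

## 14. $q=9$: no $A_5$ on all hyperbolic lines

Assume Case 3 for all $h$, $q=9$, $\sigma=3$. Let $i\in\mathbb F_9$, $i^2=-1$; so $-1$ is a square. The group $\mathbb F_9^*$ is cyclic of order $8$.

**Step 1: normalized vectors.** Now $B_x=\{0,\pm c_x\}$, and by (2) the square class of $c_x$ depends only on the point $\langle x\rangle$. We show that it is the same for all points. The points of a hyperbolic line $h$ correspond to the Sylow $3$-subgroups of $\bar H$, which are conjugate, so $H_h$ is transitive on the points of $h$. By (3), the square class is constant on $h$. Two nonperpendicular points are on a hyperbolic line. Two perpendicular points $\langle x\rangle,\langle y\rangle$ have a common nonperpendicular point, since the planes $x^\perp,y^\perp$ do not cover $\mathrm{PG}(3,9)$. So the class is constant. Multiplying the form by $\kappa\in\mathbb F_9^*$ divides all $c_x$ by $\kappa$, so we may assume that all $c_x$ are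 squares. By (2), each point then contains vectors $d$ with $B_d=\{0,\pm1\}$, unique up to factors $\mu$ with $\mu^2=\pm1$, i.e. $\mu^4=1$. Let $\Delta$ be the set of all these vectors, and $T_d=\{t_{d,c}:c\in\mathbb F_3\}$. As $t_{\mu d,c}=t_{d,\mu^2c}$, the group $T_d$ depends only on the point.

**Step 2: two kinds of pairs.** For $d,e\in\Delta$ with $\lambda=(d,e)\ne0$, $\lambda^4\in\{1,-1\}$ depends only on $\langle d\rangle,\langle e\rangle$. Let $h=\langle d,e\rangle$. We claim that the image of $\langle T_d,T_e\rangle$ in $PSL(2,9)$ is isomorphic to $A_4$ if and only if $\lambda^4=1$.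

If $\lambda^4=1$, replace $e$ by $\lambda^{-1}e\in\Delta$, so that $(d,e)=1$. Then $t_{d,c}$ maps $d\mapsto d$, $e\mapsto e-cd$, and $t_{e,c}$ maps $d\mapsto d+ce$, $e\mapsto e$. In the basis $d,e$ these are the elementary transvections over $\mathbb F_3$. They generate $SL(2,3)$, with image $PSL(2,3)\cong A_4$.

If $\lambda^4=-1$, then $\lambda^2=\pm i$. The map $t_{d,1}t_{e,1}$ sends $d\mapsto t_{d,1}(d+\lambda e)=(1-\lambda^2)d+\lambda e$ and $e\mapsto e-\lambda d$. So its trace on $h$ is $2-\lambda^2=-1\mp i\notin\mathbb F_3$. On the other hand, elements $a\in SL(2,9)$ whose images in $PSL(2,9)$ have order $1$, $2$ or $3$ have trace in $\mathbb F_3$. For order $1$, $a=\pm1$. For order $2$, $a^2=-1$, since $-1$ is the only involution of $SL(2,9)$, and then $a^2-\mathrm{tr}(a)a+1=0$ gives $\mathrm{tr}(a)=0$. For order $3$, $(\pm a)^3=1$ for one sign, so $(\pm a-1)^3=0$ and $\pm a$ has trace $2$. All elements of $A_4$ have order $1$, $2$ or $3$, so the image is not $A_4$.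

**Step 3: counting in $A_5$.** The points of $h$ correspond to the $10$ Sylow $3$-subgroups of $\bar H\cong A_5$, the point $\langle d\rangle$ to the image of $T_d$. Each Sylow $3$-subgroup of $A_5$ is determined by its support, a $3$-subset of $\{1,\dots,5\}$. Take $\langle(123)\rangle$. There are $6$ others whose support shares two symbols with $\{1,2,3\}$. With each of these it generates a subgroup of an $A_4$ with order divisible by $3$ and larger than $3$, and $A_4$ has no subgroup of order $6$; so it generates $A_4$. For the remaining $3$, the supports share one symbol, and the group generated is transitive on five symbols. So its order is divisible by $5$, and it is not $A_4$. By Step 2, for given $d\in\Delta\cap h$, exactly $6$ other points of $h$ have $\lambda^4=1$ and exactly $3$ have $\lambda^4=-1$.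

**Step 4: a t.i. line.** Let $\ell$ be a t.i. line and $d,e,k\in\Delta\cap\ell$ spanning distinct points, $e=\alpha d+\beta k$, $\alpha\ne0$. The plane $k^\perp$ has $91$ points, and the $81$ points $\langle w\rangle$ of $k^\perp\setminus\ell$ (with $w\in\Delta$) are partitioned by the $9$ lines $\ne\ell$ of $k^\perp$ through $\langle d\rangle$. These do not contain $\langle k\rangle$, so they are hyperbolic. By Step 3, $(w,d)^4=1$ for $9\cdot6=54$ of the points and $(w,d)^4=-1$ for $9\cdot3=27$. The same holds with $e$ in place of $d$. Since $(w,k)=0$, $(w,e)^4=\alpha^4(w,d)^4$. As $\alpha^4=\pm1$ and $54\ne27$, we get $\alpha^4=1$. Hence, for given $d,e$, the point $\langle k\rangle=\langle e-\alpha d\rangle$ is one of at most four points. But $k$ may be chosen in any of the $10-2=8$ points of $\ell$ other than $\langle d\rangle,\langle e\rangle$, a contradiction.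

So Case 1 holds for some $h$, and $\sigma=q$. This proves Proposition 12.1. By Lemma 9.1, $|\Sigma_L|=s$ for *every* line $L$ of $S$, including the lines outside $S'$. $\square$

## 15. Proofs of Theorems 2 and 1

One count remains, to find $t$ in Theorem 2.

**Lemma 15.1.** If a GQ $S$ of order $(s,t)$, $s,t>1$, $t\ne s$, has a subGQ $S'=(P',B')$ of order $s$, then $t=s^2$.

*Proof.* If $P'=P$, then $B'=B$ by Lemma 11.1, and $t=s$. So there is $u\in P\setminus P'$. No line of $B'$ is on $u$, since lines of $B'$ have all their points in $P'$. So each of the $(s+1)(s^2+1)$ lines of $B'$ contains exactly one point collinear with $u$. Each point of $P'$ is on $s+1$ lines of $B'$, so exactly $s^2+1$ points of $P'$ are collinear with $u$. No two of them are on one line through $u$, since by Lemma 11.1 that line would be in $B'$. So $t+1\ge s^2+1$. By Higman's inequality $t\le s^2$. $\square$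

*Proof of Theorem 2.* Let all lines of $S$ be regular and let $S'$ be a subGQ of order $s$. If $t=s$, then $S\cong Q(4,s)$ and $s$ is a prime power by [FGQ, 5.2.1]. If $t\ne s$, then $t=s^2$ by Lemma 15.1. By Lemma 11.2, $s$ is a prime power, and by Proposition 12.1 and Lemma 9.1, $|\Sigma_L|=s$ for all lines $L$. By Proposition 10.1, $S$ is in the list of orders. The families of orders $(q,q)$, $(q^2,q)$, $(q^2,q^3)$, $(q^3,q^2)$ never satisfy $t=s^2$ with $s>1$, so $S\cong Q(5,s)$.

Conversely, all lines of $Q(4,s)$ and $Q(5,s)$ are regular by [FGQ, 3.3.1]. $Q(4,s)$ is a subGQ of itself, and $Q(5,s)$ contains subGQs isomorphic to $Q(4,s)$, the nonsingular hyperplane sections. $\square$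

*Proof of Theorem 1.* By Lemma 2.1 all lines of $S$ are regular, and $S$ has a subGQ of order $s$, isomorphic to $Q(4,s)$. By Theorem 2, since $t=s^2\ne s$, $S\cong Q(5,s)$. Along this route [FGQ, 5.2.1] is not needed: the isomorphism $S'\cong Q(4,s)$, with $s$ a prime power, is given, and only the case $t\ne s$ of the proof of Theorem 2 occurs. So the conjecture is true. $\square$
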